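\title{A counterexample to a conjecture on the first occurrence index for split odd orthogonal groups}

\begin{abstract}
Let $\pi$ be an irreducible smooth representation of the split group $\mathrm{SO}_{2n+1}(F)$ over a $p$-adic field $F$, with generic $L$-parameter. A conjecture of Jiang and Zhang predicts that every maximal nilpotent orbit carrying a nonzero degenerate Whittaker model of $\pi$ has a partition with largest part $2\ell_0+1$, where $\ell_0$ is the first occurrence index of $\pi$. We show that this fails. For every $n\ge 7$, and every $F$ whose residue field $\mathbb F_q$ has characteristic $p>2n$ and satisfies $q\ge(2n-7)^2$, we construct a supercuspidal representation with generic $L$-parameter, with $\ell_0=n-3$, for which $[(2n-7)\,7\,1]$ is a maximal partition. The representation is compactly induced from a character attached to a semisimple element $B$ of the Lie algebra. Its degenerate Whittaker models are governed by the vanishing of the moments $b(u,B^jv)$; these equations are solved by Lagrange interpolation,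 and their solvability is decided by values of the quadratic character of the residue field.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Degenerate Whittaker models}

Let $F$ be a non-archimedean local field of characteristic $0$. Let $V$ be an $F$-vector space of dimension $2n+1$ with a nondegenerate symmetric bilinear form $b$ of Witt index $n$, let $G=\mathrm{SO}(V)$ be the split group $\mathrm{SO}_{2n+1}(F)$, and let $\mathfrak g$ be its Lie algebra. Let $\Pi_F(G)$ be the set of equivalence classes of irreducible smooth representations of $G$. Fix a nontrivial additive character $\psi$ of $F$ and a nondegenerate invariant bilinear form $\kappa$ on $\mathfrak g$.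

Let $X\in\mathfrak g$ be nilpotent and choose an $\mathfrak{sl}_2$-triple $(X,\hbar,Y)$ in $\mathfrak g$, that is, $[\hbar,X]=2X$, $[\hbar,Y]=-2Y$, $[X,Y]=\hbar$. Let $\mathfrak g_i^\hbar$ be the $i$-eigenspace of $\operatorname{ad}\hbar$, and put $\mathfrak u=\bigoplus_{i\le-2}\mathfrak g_i^\hbar$ and $U_X=\exp\mathfrak u$. The form $\kappa$ pairs $\mathfrak g_i^\hbar$ only with $\mathfrak g_{-i}^\hbar$, so $X$ is orthogonal to $[\mathfrak u,\mathfrak u]\subset\bigoplus_{i\le-4}\mathfrak g^\hbar_i$, and $\psi_X(\exp Z)=\psi(\kappa(X,Z))$ is a character of $U_X$. The \emph{degenerate Whittaker model} of $\pi\in\Pi_F(G)$ attached to $X$ is the twisted Jacquet module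
\[
\mathcal J_X(V_\pi)=V_\pi/\operatorname{span}\{\pi(u)v-\psi_X(u)v:\ u\in U_X,\ v\in V_\pi\}.
\]
It is nonzero if and only if $\operatorname{Hom}_{U_X}(\pi,\psi_X)\ne0$. Two triples with the same $X$ are conjugate under the centralizer of $X$ in $G$, so the nonvanishing of $\mathcal J_X(V_\pi)$ depends only on the $G$-orbit of $X$.

The sizes of the Jordan blocks of $X$ on $V$ form an \emph{orthogonal partition} $\underline p=[p_1p_2\cdots p_r]$, $p_1\ge\dots\ge p_r>0$, of $2n+1$: every even part has even multiplicity. Orbits are ordered through the dominance order of their partitions: $\underline p\ge\underline p'$ if $p_1+\dots+p_m\ge p'_1+\dots+p'_m$ for all $m$. Let $\mathrm{WF}(\pi)$ be the set of nilpotent $G$-orbits $\mathcal O$ with $\mathcal J_X(V_\pi)\neq0$ for $X\in\mathcal O$, and let $\mathrm{WF}(\pi)^{\max}$ be the set of its maximal members, each labeled by its partition. We say that $\underline p$ \emph{occurs} for $\pi$ if some orbit with partition $\underline p$ lies in $\mathrm{WF}(\pi)$.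

\subsection{The first occurrence index and the conjecture}

Among all orthogonal partitions there is a chain
\[
\underline p_\ell=[(2\ell+1)\,1^{2(n-\ell)}],\qquad 0\le\ell\le n,
\]
for which the models are concrete. Choose a basis $e_1,\dots,e_n,e_0,e_{-n},\dots,e_{-1}$ of $V$ with hyperbolic pairs $e_i,e_{-i}$ and $e_0$ anisotropic. For $X$ with partition $\underline p_\ell$ one has $\mathfrak g^\hbar_{-1}=0$, and one may take for $U_X$ the group of
\[
u=\begin{pmatrix} z&x&w\\0&I_{2(n-\ell)+1}&x'\\0&0&z'\end{pmatrix}\in G,\qquad z\in\mathrm{GL}_\ell\ \text{upper triangular unipotent},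
\]
with $\psi_X(u)=\psi(z_{12}+\dots+z_{\ell-1,\ell})\,\psi(\langle x_\ell,\alpha_X\rangle)$, where $x_\ell$ is the last row of $x$ and $\alpha_X\in F^{2(n-\ell)+1}$ is an anisotropic vector. For $\ell=0$ we have $X=0$ and $\mathcal J_X(V_\pi)=V_\pi\neq0$. For $\ell=n$ the group $U_X$ is a maximal unipotent subgroup and $\mathcal J_X$ is the usual Whittaker model. The \emph{first occurrence index} $\ell_0(\pi)$ is the largest $\ell$ such that $\underline p_\ell$ occurs for $\pi$. It measures, along the chain, how far $\pi$ is from being generic.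

By the local Langlands correspondence for $G$ \cite{Arthur}, each $\pi\in\Pi_F(G)$ has an $L$-parameter $\phi:W_F\times\mathrm{SL}_2(\mathbb C)\to\mathrm{Sp}_{2n}(\mathbb C)$ and lies in the $L$-packet $\Pi_\phi(G)$. We say that $\pi$ has a \emph{generic $L$-parameter} if $\Pi_\phi(G)$ contains a generic member, that is, a representation with a nonzero Whittaker model for some Whittaker datum of $G$. The following conjecture of Jiang and Zhang (2018) is taken from \cite{ESI}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\pi\in\Pi_F(G)$ have a generic $L$-parameter. If $p_1$ is the largest part of a partition $\underline p\in\mathrm{WF}(\pi)^{\max}$, then $p_1=2\ell_0(\pi)+1$.}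
\medskip

The guess is a natural one. A partition of $2n+1$ dominates $\underline p_\ell$ exactly when its largest part is at least $2\ell+1$, so the chain $(\underline p_\ell)$ is the part of the dominance order that sees largest parts. In particular, some member of $\mathrm{WF}(\pi)^{\max}$ always has $p_1\ge2\ell_0(\pi)+1$. If $\pi$ is generic, then $\ell_0=n$ and $[2n+1]$ is the only maximal partition, so the conjecture holds. For $n=1$ the orthogonal partitions are $[3]$ and $[1^3]$, both in the chain, and it holds for every $\pi$. For $n=2$ they are $[5]>[3\,1^2]>[2^21]>[1^5]$, and it says that $[2^21]$ is not maximal. In larger rank the dominance order is not total, and the conjecture contains a second assertion: all maximal members have the same largest part. This is the assertion that fails.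

\begin{theorem}\label{thm:main}
Let $n\ge7$. Let $F$ be a $p$-adic field with residue field $\mathbb F_q$, with $p>2n$ and $q\ge(2n-7)^2$; for $n=7$, the field $F=\mathbb Q_{23}$ is also allowed. Then there is an irreducible supercuspidal representation $\pi$ of the split group $\mathrm{SO}_{2n+1}(F)$, with generic $L$-parameter, such that
\begin{enumerate}
\item[(1)] $\ell_0(\pi)=n-3$, so $2\ell_0(\pi)+1=2n-5$;
\item[(2)] $[(2n-7)\,7\,1]\in\mathrm{WF}(\pi)^{\max}$, with largest part $2n-7=2\ell_0(\pi)-1\ne2\ell_0(\pi)+1$;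
\item[(3)] $\mathrm{WF}(\pi)^{\max}$ also contains a member with largest part $2n-5$.
\end{enumerate}
\end{theorem}

We read the conjecture as stated, as an assertion about every partition in $\mathrm{WF}(\pi)^{\max}$; by (2) it is false. The smallest example lives on $\mathrm{SO}_{15}$, with $\ell_0=4$ and $[7\,7\,1]$ maximal. We make no claim for $n\le6$.

\subsection{The shape of the proof}

Among the orthogonal partitions of $2n+1$ with $p_1\le 2n-5$, only $[(2n-5)\,5\,1]$ lies strictly above $[(2n-7)\,7\,1]$ (Section~\ref{sec:end}). So it suffices to find $\pi$ for which no partition with $p_1>2n-5$ occurs, both $[(2n-5)\,1^6]$ and $[(2n-7)\,7\,1]$ occur, and $[(2n-5)\,5\,1]$, which dominates both, does not.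

We take $\pi$ supercuspidal, which makes its $L$-parameter generic, and compactly induced from the character $g\mapsto\psi(\operatorname{tr}B(g-1))$ of a compact open subgroup, where $B\in\mathfrak g$ is semisimple. For such $\pi$, an orbit occurs if and only if some element of a coset $B+\mathfrak a_0$ of a lattice has the form $X+(\text{terms of }\hbar\text{-degree}\le1)$ with $X$ in the orbit (Proposition~\ref{prop:criterion}). Section~\ref{sec:moments} turns this condition into the vanishing of numbers $b(u,B^jv)$. Section~\ref{sec:blocks} defines $V$ and $B$, and Section~\ref{sec:example} carries out the decisive computation by hand for $\mathrm{SO}_{15}(\mathbb Q_{23})$. The remaining sections give the proof in general.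

\subsection{Conventions and standard facts}\label{sec:facts}

Let $\mathfrak o$ be the ring of integers of $F$, $\varpi$ a uniformizer, $\operatorname{ord}$ the valuation with $\operatorname{ord}\varpi=1$, and $k=\mathbb F_q$ the residue field; $p$ is odd throughout. Let $\chi$ be the quadratic character of $k^\times$, with $\chi(0)=0$; we evaluate it on $\mathfrak o^\times$ by reduction. By Hensel's lemma a unit $a$ is a square if and only if $\chi(a)=1$. Fix a nonsquare $\epsilon\in\mathfrak o^\times$; then $1,\epsilon,\varpi,\epsilon\varpi$ represent $F^\times/F^{\times2}$. For a symmetric bilinear form $b$ we write $Q(v)=b(v,v)$, and $\langle a_1,\dots,a_r\rangle$ is the form $\sum a_ix_i^2$. The adjoint for $b$ is $S\mapsto S^*$, so $\mathfrak g=\{S\in\operatorname{End}V:S^*=-S\}$.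

Two forms of dimension $2n+1$ and Witt index $n$ are scalar multiples of each other up to isometry, so any such form defines $G$. Since $\mathfrak g$ is absolutely simple, $\kappa$ is a multiple of the trace form. Replacing $\psi$ by $\psi(\lambda\,\cdot)$ or $\kappa$ by $\lambda\kappa$ replaces $\psi_X$ by $\psi_{\lambda X}$, and $(\lambda X,\hbar,\lambda^{-1}Y)$ is a triple with the same partition. We therefore assume that $\kappa(X,Z)=\operatorname{tr}(XZ)$ and that $\varpi\mathfrak o$ is the largest fractional ideal contained in $\ker\psi$. We use the following facts.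

\begin{enumerate}
\item[(F1)] (Arthur.) Tempered representations of $G$, in particular discrete series, have bounded $L$-parameters \cite[Theorem 1.5.1]{Arthur}, and the packet of every bounded parameter of $G$ contains a generic member \cite[Proposition 8.3.2]{Arthur}.
\item[(F2)] (Weil's bound.) If $f\in k[x]$ is squarefree of degree $m\ge1$, then $|\sum_{x\in k}\chi(f(x))|\le(m-1)\sqrt q$.
\item[(F3)] (Springer's theorem.) If $a_i,a_j'\in\mathfrak o^\times$, the dimension of the anisotropic part of $\langle a_1,\dots,a_r,\varpi a_1',\dots,\varpi a'_s\rangle$ is the sum of the dimensions of the anisotropic parts of the residue forms $\langle\bar a_1,\dots,\bar a_r\rangle$ and $\langle\bar a'_1,\dots,\bar a'_s\rangle$ over $k$.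
\item[(F4)] Over $k$: a nondegenerate form of odd dimension has one-dimensional anisotropic part; one of dimension $2r$ is hyperbolic if and only if $\chi((-1)^r\det)=1$; a nondegenerate binary form represents every element of $k^\times$; and $\langle a,a'\rangle$ is anisotropic if and only if $\chi(-aa')=-1$.
\item[(F5)] Over $F$ every form of dimension $5$ is isotropic. Hence an anisotropic form $Q$ of dimension $4$ represents every $a\in F^\times$ (apply this to $Q\perp\langle-a\rangle$).
\end{enumerate}

\section{Degeneration to a nilpotent orbit and moments}\label{sec:moments}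

In this section $(V,b)$ is any nondegenerate quadratic space over $F$ and $\mathfrak g=\mathfrak{so}(V)$. For a triple $(X,\hbar,Y)$ in $\mathfrak g$ let $V_i^\hbar$ be the $i$-eigenspace of $\hbar$ on $V$. Since $\hbar$ is skew, $b(V^\hbar_i,V^\hbar_j)=0$ unless $i+j=0$.

\begin{definition}
An element $A\in\mathfrak g$ \emph{degenerates to} the nilpotent element $X$ if there is a triple $(X,\hbar,Y)$ in $\mathfrak g$ with $A\in X+\bigoplus_{i\le1}\mathfrak g^\hbar_i$. It \emph{degenerates to the partition} $\underline p$ if it degenerates to some $X$ with partition $\underline p$.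
\end{definition}

The name comes from the one-parameter group $\lambda(a)$ acting on $V_i^\hbar$ by $a^i$: one has $a^{-2}\lambda(a)A\lambda(a)^{-1}\to X$ as $|a|\to\infty$. The definition quantifies over all triples, which is hard to test. The numbers $b(u,A^jv)$, which we call \emph{moments}, do not refer to a triple. Note that $b(A^iu,A^jv)=(-1)^ib(u,A^{i+j}v)$, and that $b(v,A^jv)=0$ for odd $j$.

\begin{lemma}\label{lem:weights}
Let $A\in X+\bigoplus_{i\le1}\mathfrak g^\hbar_i$, $u\in V^\hbar_{-a}$, $v\in V^\hbar_{-c}$. Then $b(u,A^jv)=0$ if $2j<a+c$, and $b(u,A^jv)=b(u,X^jv)$ if $2j=a+c$.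
\end{lemma}

\begin{proof}
Put $F_i=\bigoplus_{m\le i}V^\hbar_m$. Then $AF_i\subset F_{i+2}$ and $(A-X)F_i\subset F_{i+1}$, so $A^jv\in F_{2j-c}$ and $A^jv-X^jv\in F_{2j-c-1}$. The vector $u$ is orthogonal to $F_{a-1}$.
\end{proof}

\begin{lemma}\label{lem:necessary}
Let $A\in\mathfrak g$.
\begin{enumerate}
\item[(a)] If $A$ degenerates to $\underline p$, there is $v\ne0$ with $b(v,A^jv)=0$ for all $j<p_1-1$.
\item[(b)] If $A$ degenerates to $[(2\ell+1)\,5\,1]$ with $\ell\ge3$, there are $v\neq0$ and $u\ne0$ with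
\[
b(v,A^jv)=0\ \ (j<2\ell),\qquad b(u,A^ju)=0\ \ (j<4),\qquad b(u,A^jv)=0\ \ (j\le2\ell).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $0\ne v\in V^\hbar_{-(p_1-1)}$ and apply Lemma~\ref{lem:weights}.

(b) As an $\mathfrak{sl}_2$-module, $V=M_1\oplus M_2\oplus M_3$ with irreducible summands of distinct dimensions $2\ell+1,5,1$. By Schur's lemma the invariant form $b$ pairs non-isomorphic summands trivially, so the sum is orthogonal and each $M_i$ is nondegenerate. Let $v\in M_1$ and $u_\circ\in M_2$ be lowest weight vectors, of weights $-2\ell$ and $-4$. In $M_1$ the line $Fv$ can pair only with the line $FX^{2\ell}v$, so $b(v,X^{2\ell}v)\ne0$; in the same way $b(u_\circ,X^4u_\circ)\neq0$. Lemma~\ref{lem:weights} gives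
\begin{gather*}
b(v,A^jv)=0\ (j<2\ell),\quad b(v,A^{2\ell}v)\neq0,\quad b(u_\circ,A^ju_\circ)=0\ (j<4),\quad b(u_\circ,A^4u_\circ)\ne0,\\
b(u_\circ,A^jv)=0\quad(j\le\ell+2),
\end{gather*}
where for $j=\ell+2$ the moment equals $b(u_\circ,X^{\ell+2}v)=0$ because $M_1\perp M_2$.

The mixed moments vanish only up to $\ell+2$, and we correct $u_\circ$ to push this to $2\ell$. Put $u=u_\circ-\sum_{i=0}^{\ell-3}a_iA^iv$, so that
\[
b(u,A^jv)=b(u_\circ,A^jv)-\sum_{i=0}^{\ell-3}(-1)^ia_i\,b(v,A^{i+j}v).
\]
For $j\le\ell+2$ every term vanishes, since $i+j\le2\ell-1$. For $j=2\ell-m$ with $0\le m\le\ell-3$, the equation $b(u,A^jv)=0$ involves only the $a_i$ with $i\ge m$, and the coefficient of $a_m$ is $\pm b(v,A^{2\ell}v)\ne0$. Solving for $m=\ell-3,\ell-4,\dots,0$ in turn gives $b(u,A^jv)=0$ for all $j\le2\ell$. For $j\le4$ we then have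
\[
b(u,A^ju)=b(u,A^ju_\circ)=b(u_\circ,A^ju_\circ)-\sum_i(-1)^ia_i\,b(v,A^{i+j}u_\circ)=b(u_\circ,A^ju_\circ),
\]
because $i+j\le\ell+1$. So $b(u,A^ju)=0$ for $j<4$, and $u\ne0$ because $b(u,A^4u)\ne0$.
\end{proof}

In the other direction we are given only vectors with vanishing moments, and the grading $\hbar$ has to be built from them. For partitions with odd parts this is always possible.

\begin{lemma}\label{lem:sufficient}
Let $A\in\mathfrak g$, $v_1,\dots,v_r\in V$ and $\ell_1,\dots,\ell_r\ge1$. Suppose that $b(v_a,A^jv_c)=0$ for all $a,c$ and $0\le j<\ell_a+\ell_c$, that $b(v_a,A^{\ell_a+\ell_c}v_c)=0$ for $a\neq c$, and that $b(v_a,A^{2\ell_a}v_a)\ne0$ for all $a$. Then $A$ degenerates to the partition with parts $2\ell_1+1,\dots,2\ell_r+1,1,\dots,1$.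
\end{lemma}

\begin{proof}
\emph{The grading.} For $0\le j\le2\ell_a$ give $v_{a,j}=A^jv_a$ the level $j-\ell_a$. Since $b(v_{a,j},v_{c,j'})=(-1)^jb(v_a,A^{j+j'}v_c)$, two of these vectors are orthogonal if the sum of their levels is negative, and if the sum is $0$ they pair nontrivially exactly when $a=c$. Ordered by level, their Gram matrix is block anti-triangular with invertible diagonal matrices on the antidiagonal, so they are linearly independent. For $m\ge1$ let $W_{-m}$ be the span of the vectors of level $-m$. The space $I=\bigoplus_{m\ge1}W_{-m}$ is totally isotropic, so there is a totally isotropic $I'\subset V$ in perfect duality with $I$ under $b$. Let $I'=\bigoplus_{m\ge1}W_m$ be the dual decomposition and $W_0=(I\oplus I')^\perp$. Then $V=\bigoplus_mW_m$ and $W_m\perp W_{m'}$ unless $m+m'=0$, so the operator $\hbar$ equal to $2m$ on $W_m$ lies in $\mathfrak g$. Put $F_m=\bigoplus_{j\le m}W_j$; then $F_m^\perp=F_{-m-1}$.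

\emph{$A$ raises the level by at most one:} $AF_m\subset F_{m+1}$. For $m\le-2$ this holds because $Av_{a,j}=v_{a,j+1}$. The space $AF_{-1}$ is spanned by vectors $v_{a,j}$ of level $\le0$, which are orthogonal to $F_{-1}$, so $AF_{-1}\subset F_0$. For $m\ge0$ we have $b(AF_m,F_{-m-2})=b(F_m,AF_{-m-2})\subset b(F_m,F_{-m-1})=0$. Let $X$ be the component of $A$ in $\mathfrak g_2^\hbar$; then $A\in X+\bigoplus_{i\le0}\mathfrak g_i^\hbar$.

\emph{$X^{2m}:W_{-m}\to W_m$ is bijective for $m\ge1$.} For $w,w'\in W_{-m}$ we have $A^{2m}w'-X^{2m}w'\in F_{m-1}=F_{-m}^\perp$, so $b(w,X^{2m}w')=b(w,A^{2m}w')$. In the basis $v_{a,\ell_a-m}$ ($\ell_a\ge m$) this form has the matrix $\pm b(v_a,A^{\ell_a+\ell_c}v_c)$, which is diagonal and invertible. Since $W_m$ is dual to $W_{-m}$, the claim follows.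

\emph{The triple.} For $m\ge0$ let $P_m=\ker(X^{2m+1}|W_{-m})$. For $w\in W_{-m}$ there is a unique $w''\in W_{-m-1}$ with $X^{2m+2}w''=X^{2m+1}w$, and then $w-Xw''\in P_m$. If $Xw''\in P_m$ then $X^{2m+2}w''=0$ and $w''=0$. So $W_{-m}=P_m\oplus XW_{-m-1}$ with $X$ injective on $W_{-m-1}$. Descending induction gives $W_{-m}=\bigoplus_{m'\ge m}X^{m'-m}P_{m'}$, and applying $X^{2m}$ gives $W_m=\bigoplus_{m'\ge m}X^{m'+m}P_{m'}$. Hence $V=\bigoplus_m\bigoplus_{j=0}^{2m}X^jP_m$, with $X^j$ injective on $P_m$ for $j\le2m$. Define $Y_1(X^jx)=j(2m+1-j)X^{j-1}x$ for $x\in P_m$. Then $[\hbar,Y_1]=-2Y_1$, and $[X,Y_1]$ acts on $X^jP_m$ by $j(2m+1-j)-(j+1)(2m-j)=2j-2m$, so $[X,Y_1]=\hbar$. For skew $S$ we have $[S,Y_1]^*=[S,Y_1^*]$, so $-Y_1^*$ satisfies the same two equations, and so does $Y=\frac12(Y_1-Y_1^*)\in\mathfrak g$. Thus $(X,\hbar,Y)$ is a triple in $\mathfrak g$. The operator $X$ has $\dim P_m$ Jordan blocks of size $2m+1$, and $\dim P_m=\dim W_{-m}-\dim W_{-m-1}=\#\{a:\ell_a=m\}$ for $m\ge1$.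
\end{proof}

For the element $B$ used below the moments are power sums $\sum_ix_i^ma_i$, and their vanishing is a question of Lagrange interpolation. We use the convention $0^0=1$.

\begin{lemma}\label{lem:lagrange}
Let $x_0,\dots,x_N$ be distinct elements of a field and $\Delta_i=\prod_{j\ne i}(x_i-x_j)$.
\begin{enumerate}
\item[(a)] If $\deg P\le N$, then $\sum_iP(x_i)/\Delta_i$ is the coefficient of $x^N$ in $P$.
\item[(b)] Let $0\le r\le N+1$. The solutions $(a_i)$ of $\sum_ix_i^ma_i=0$ $(0\le m<r)$ are the tuples $a_i=P(x_i)/\Delta_i$ with $\deg P\le N-r$. For $r=N$ they are $a_i=t/\Delta_i$ with $t$ constant, and for $r=N+1$ only $a_i=0$.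
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Compare coefficients of $x^N$ in $P=\sum_iP(x_i)\Delta_i^{-1}\prod_{j\ne i}(x-x_j)$. (b) By (a) these tuples are solutions. They form a space of dimension $N+1-r$, which is the dimension of the solution space because the Vandermonde matrix $(x_i^m)_{0\le m<r}$ has rank $r$.
\end{proof}

\section{The space $V$ and the element $B$}\label{sec:blocks}

Suppose that $V=V_0\perp\dots\perp V_N$, that $B\in\mathfrak g$ preserves each block, and that $B^2$ acts on $V_i$ by a scalar $y_i$, the $y_i$ being distinct. Then $b(v,B^{2m}v)=\sum_iy_i^mQ(v_i)$. If each block is anisotropic, then $v\ne0$ forces some $Q(v_i)\ne0$, and by Lemma~\ref{lem:lagrange}(b) the moments with $0\le m\le N$ cannot all vanish. By Lemma~\ref{lem:necessary}(a), $B$ degenerates only to partitions with $p_1\le2N+1$. So the number of blocks controls the largest part, and we want $N=n-3$. We use blocks of dimensions $3,4,4,2,\dots,2$. The two-dimensional blocks are rigid: they will fix a vector $v$ up to squares. The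 three larger blocks leave room for a second vector $u$.

Let $n\ge7$ and put
\[
d=n-5\ge2,\qquad N=d+2=n-3.
\]
Let $z_0=0$ and let $z_1,\dots,z_N\in\mathfrak o^\times$ have distinct residues; conditions on them are imposed in Section~\ref{sec:points}. Put
\[
D_i=\prod_{0\le j\le N,\ j\ne i}(z_i-z_j)\in\mathfrak o^\times,\qquad \Phi(z)=\prod_{j=3}^N(z-z_j),
\]
and for $i=0,1,2$ put $\varphi_i=\Phi(z_i)$ and $D'_i=\prod_{j\le2,\,j\ne i}(z_i-z_j)$, so that $D_i=D'_i\varphi_i$ and $D_0'=z_1z_2$.

For $i\ge1$ let $y_i=z_i/\varpi$ and $E_i=F(\beta_i)$ with $\beta_i^2=y_i$, a ramified quadratic extension with conjugation $x\mapsto\bar x$, norm $\operatorname{Nm}$ and trace $\operatorname{Tr}$. Let $\mathcal N_i=\operatorname{Nm}(E_i^\times)$. The two terms of $\operatorname{Nm}(a+a'\beta_i)=a^2-y_ia'^2$ have valuations of different parity, and $1+\varpi\mathfrak o$ consists of squares, so $\mathcal N_i=F^{\times2}\cup(-y_i)F^{\times2}$. Thus $\mathcal N_i$ has index $2$, $\epsilon\notin\mathcal N_i$, and for $x_0\in\mathfrak o^\times$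
\begin{equation}\label{eq:norms}
x_0\varpi^e\in\mathcal N_i\iff \chi(x_0)=1\ \ (e\text{ even}),\qquad \chi(x_0)=\chi(-z_i)\ \ (e\text{ odd}).
\end{equation}
The blocks are:
\begin{itemize}
\item $V_0=F^3$ with $Q_0(x)=-\epsilon x_1^2+\varpi(-x_2^2+\epsilon x_3^2)$ and associated bilinear form $b_0$;
\item $V_i=E_i^2$ for $i=1,2$, with the Hermitian form $h_i(x,x')=x_1\bar x'_1-\epsilon x_2\bar x'_2$;
\item $V_j=E_j$ for $3\le j\le N$, with $h_j(x,x')=c_jx\bar x'$, where $c_j=-\epsilon\varpi/D_j$.
\end{itemize}
For $i\ge1$ put $b_i=\frac12\operatorname{Tr}h_i$, so that $Q_i(x)=b_i(x,x)=h_i(x,x)$. Let $V=\bigoplus_iV_i$ with $b=\bigoplus_ib_i$; its dimension is $3+8+2d=2n+1$. Let $B$ be $0$ on $V_0$ and multiplication by $\beta_i$ on $V_i$. Since $h_i(\beta_ix,x')=-h_i(x,\beta_ix')$, we have $B\in\mathfrak g=\mathfrak{so}(V)$. The moments of $B$ are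
\begin{gather}
b(u,B^jv)=0^j\,b_0(u_0,v_0)+\sum_{i\ge1}\tfrac12\operatorname{Tr}\big((-\beta_i)^jh_i(u_i,v_i)\big),\label{eq:mixed}\\
b(u,B^{2m}v)=\varpi^{-m}\sum_{i=0}^Nz_i^m\,b_i(u_i,v_i).\label{eq:even}
\end{gather}
The constants $c_j$ are chosen so that $V_j$ represents $t/D_j$ for the common value $t=-\epsilon\varpi$; by Lemma~\ref{lem:lagrange}(b) this is what the vanishing of $N$ even moments requires.

Each block has an orthogonal $F$-basis whose $Q$-values are units (\emph{even} vectors) or $\varpi$ times units (\emph{odd} vectors). The table lists them with the residue forms of $Q$ on the even part and of $\varpi^{-1}Q$ on the odd part.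
\[
\begin{array}{l|ll|ll}
&\text{even vectors}&\text{form}&\text{odd vectors}&\text{form}\\ \hline
V_0&e_1&\langle-\epsilon\rangle&e_2,\ e_3&\langle-1,\epsilon\rangle\\
V_i,\ i=1,2&(1,0),\ (0,1)&\langle1,-\epsilon\rangle&(\varpi\beta_i,0),\ (0,\varpi\beta_i)&\langle-z_i,\epsilon z_i\rangle\\
V_j,\ j\ge3&\beta_j&\langle\epsilon z_j/D_j\rangle&1&\langle-\epsilon/D_j\rangle
\end{array}
\]
All these residue forms are anisotropic by (F4). Let $(f_\nu)$ be the resulting orthogonal basis of $V$. For $v=\sum x_\nu f_\nu$ in a single block $V_i$,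
\begin{equation}\label{eq:ord}
\operatorname{ord}Q_i(v)=\min_\nu\big(2\operatorname{ord}x_\nu+\operatorname{ord}Q(f_\nu)\big),
\end{equation}
because the terms of minimal valuation belong to basis vectors of one parity, and their leading coefficients add up to the value of an anisotropic residue form at a nonzero vector. In particular every $Q_i$ is anisotropic.

A pair of vectors $u,v$ has in each block a Gram matrix with entries $\eta=Q_i(v_i)$, $\eta'=Q_i(u_i)$, $\gamma=h_i(u_i,v_i)$. The next lemma says which Gram matrices are possible.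

\begin{lemma}\label{lem:gram}
\begin{enumerate}
\item[(a)] The plane $Fe_2+Fe_3\subset V_0$ represents every element of valuation $1$, and the line $Fe_1$ represents every unit $a$ with $\chi(a)=\chi(-\epsilon)$.
\item[(b)] Let $i\in\{1,2\}$. Then $Q_i$ represents every element of $F^\times$. Let $v\in V_i$ with $Q_i(v)=\eta\ne0$, and let $\gamma\in E_i$, $\eta'\in F$ with $\delta=\eta\eta'-\operatorname{Nm}\gamma\ne0$. There is $u\in V_i$ with $h_i(u,v)=\gamma$ and $Q_i(u)=\eta'$ if and only if $-\delta\notin\mathcal N_i$.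
\item[(c)] Let $j\ge3$. The nonzero values of $Q_j$ form the coset $c_j\mathcal N_j$. If $v\in V_j$, $Q_j(v)=\eta\neq0$ and $\gamma\in E_j$, then $u=(\gamma/\eta)v$ is the only vector with $h_j(u,v)=\gamma$, and $\eta\,Q_j(u)=\operatorname{Nm}\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (F4), a unit $a$ is congruent to a value $w$ of $-x_2^2+\epsilon x_3^2$, and $a/w\in1+\varpi\mathfrak o$ is a square; rescale. The second claim holds because $a/(-\epsilon)$ is a square.

(b) The first claim is (F5). The vectors with $h_i(u,v)=\gamma$ are $u=(\gamma/\eta)v+w$ with $w$ in the $E_i$-line $v^\perp$, and $Q_i(u)=\operatorname{Nm}(\gamma)/\eta+Q_i(w)$. So we need $Q_i(w)=\delta/\eta$. The determinant of $h_i$ is $-\epsilon$ modulo $\mathcal N_i$, so the numbers $\eta\,Q_i(w)$, $0\ne w\in v^\perp$, form the coset $-\epsilon\mathcal N_i$. Finally $\delta\in-\epsilon\mathcal N_i$ means $-\delta\notin\mathcal N_i$.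

(c) This follows from $\dim_{E_j}V_j=1$.
\end{proof}

\section{A model computation in $\mathrm{SO}_{15}(\mathbb Q_{23})$}\label{sec:example}

Let $n=7$, $F=\mathbb Q_{23}$, $\varpi=23$, so $N=4$. The nonzero squares modulo $23$ are $1,2,3,4,6,8,9,12,13,16,18$. In particular $-1$ is a nonsquare, and we take $\epsilon=-1$. Write $a\sim a'$ if $a/a'\in F^{\times2}$; the classes are $\pm1,\pm\varpi$. Take
\[
(z_0,\dots,z_4)=(0,2,6,4,20),\qquad \Phi(z)=(z-4)(z-20).
\]
Then $z_1,z_2,z_3\sim1$ and $z_4\sim-1$, so $\mathcal N_1=\mathcal N_2=\mathcal N_3$ consists of the classes $1,-\varpi$, and $\mathcal N_4$ of the classes $1,\varpi$. Further $\varphi_0=80\equiv11\sim-1$, $\varphi_1=36\equiv13\sim1$, $\varphi_2=-28\equiv18\sim1$, $D'_0=12\sim1$, $D_0=12\varphi_0\sim-1$. We have $Q_0=\langle1,-\varpi,-\varpi\rangle$ and $c_j=\varpi/D_j$. We ask to which partitions of $15$ the element $B$ itself degenerates. There are five anisotropic blocks, so $p_1\le9$.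

\medskip\noindent\emph{The partition $[9\,1^6]$.} We need $v$ with $b(v,B^{2m}v)=0$ for $m\le3$, that is, $Q_i(v_i)=t/D_i$. The value $t=\varpi$ works: take $v_3=v_4=1$ and use Lemma~\ref{lem:gram}(a),(b) for the other blocks. Then $b(v,B^8v)=\varpi^{-3}\ne0$, and Lemma~\ref{lem:sufficient} applies.

\medskip\noindent\emph{The partition $[9\,5\,1]$.} Suppose that $B$ degenerates to it, and take $u,v$ as in Lemma~\ref{lem:necessary}(b) with $\ell=4$. Again $Q_i(v_i)=t/D_i$ with $t\neq0$. The blocks $V_3,V_4$ give $t/\varpi\in\mathcal N_3\cap\mathcal N_4=F^{\times2}$, so $t\sim\varpi$. The five mixed moments with $j=0,2,4,6,8$ give $b_i(u_i,v_i)=0$ for all $i$, and the four with $j=1,3,5,7$ give $b_i(u_i,\beta_iv_i)=0$ for $i\ge1$. So $h_i(u_i,v_i)=0$, hence $u_3=u_4=0$. The moments $b(u,u)=b(u,B^2u)=0$ now involve three blocks only and give $Q_i(u_i)=t'/D'_i$ for $i\le2$, with $t'\ne0$. Two blocks constrain the class of $t'$.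
\begin{itemize}
\item In $V_1$, Lemma~\ref{lem:gram}(b) with $\gamma=0$ gives $-tt'/(D_1D'_1)\sim-\varpi t'\varphi_1\sim-\varpi t'\notin\mathcal N_1$. So $-\varpi t'\sim-1$ or $\varpi$, that is, $t'\sim\varpi$ or $t'\sim-1$.
\item In $V_0$, $Q_0(v_0)=t/D_0\sim-\varpi$, so $v_0^\perp\cong\langle1,-\varpi\rangle$ by Witt cancellation. This form represents the classes $1$ and $-\varpi$ only, and $Q_0(u_0)=t'/12\sim t'$. So $t'\sim1$ or $t'\sim-\varpi$.
\end{itemize}
The two conditions are incompatible, so $B$ does not degenerate to $[9\,5\,1]$.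

\medskip\noindent\emph{The partition $[7\,7\,1]$.} Now each of $u,v$ needs only three vanishing even moments, so $D_iQ_i(v_i)$ and $D_iQ_i(u_i)$ may be values of linear polynomials, and the mixed moments must vanish only for $j\le6$, which allows $h_i(u_i,v_i)\ne0$. The extra freedom is used through the identity
\[
(z-5)(z-16)-3z=(z-4)(z-20).
\]
We look for $u,v$ with $b_0(u_0,v_0)=0$ and Gram entries
\[
\eta_i=\frac{\varpi(5-z_i)}{D_i},\qquad\eta'_i=\frac{z_i-16}{3D_i},\qquad\gamma_i=\frac{\varpi\beta_i}{D_i}\ \ (i\ge1).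
\]
By the identity, $\eta_i\eta_i'-\operatorname{Nm}\gamma_i=-\varpi\Phi(z_i)/(3D_i^2)$. For $j=3,4$ this vanishes, as it must in a one-dimensional Hermitian space, and $\eta_j/c_j=5-z_j$ equals $1$ and $-15\equiv8$, both squares. For $i=1,2$ its negative is $\sim3\varpi\varphi_i\sim\varpi\notin\mathcal N_i$. For $i=0$, $\eta_0$ has valuation $1$ and $\eta'_0=-16/(3D_0)\sim1$. By Lemma~\ref{lem:gram} the vectors exist. The mixed moments vanish for even $j$ because $\operatorname{Tr}\gamma_i=0$, and for $j=2m+1\le5$ they equal $-\varpi^{-m}\sum z_i^{m+1}/D_i=0$. Lemma~\ref{lem:sufficient} with $\ell_1=\ell_2=3$ shows that $B$ degenerates to $[7\,7\,1]$.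

\medskip
This is the whole mechanism. Three things remain. We need points $z_i$ with the same pattern of squares for every $n$, such that $V$ is split. We need a representation whose models are controlled by $B$. Finally, that representation sees $B$ only modulo a lattice $\mathfrak a_0$, so the exclusion of $[(2n-5)\,5\,1]$ must be proved for every element of $B+\mathfrak a_0$. Then only the leading terms of the moments are available, and only one of the two families of orthogonality relations survives, depending on a parity. The two parities correspond to the two possibilities $t'\sim\varpi$ and $t'\sim-1$ above.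

\section{Choice of the points; $V$ is split}\label{sec:points}

We impose the following conditions on $z_1,\dots,z_N$ and on an auxiliary unit $\omega$.
\begin{enumerate}
\item[(C1)] $\chi(z_1)=\chi(z_2)=1$ and $\chi(\varphi_1)=\chi(\varphi_2)=1$.
\item[(C2)] $\chi(\varphi_0)=-1$, and the values $\chi(z_j)$, $j\ge3$, are not all equal.
\item[(C3)] $\chi(\omega)=-1$, and $\chi(\omega-z_j)=1$ for all $j\ge3$.
\end{enumerate}
They depend only on residues. The points of Section~\ref{sec:example} with $\omega=5$ satisfy them, which settles the case $n=7$, $F=\mathbb Q_{23}$.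

\begin{lemma}\label{lem:points}
If $q\ge(2n-7)^2$, there are distinct nonzero $z_1,\dots,z_N\in k$ and $\omega\in k$ satisfying \textup{(C1)--(C3)}.
\end{lemma}

\begin{proof}
Note that $2n-7=2d+3$. Fix a nonsquare $\omega$. For $z\ne0$ we have $\chi(z(\omega-z))=\chi(\omega/z-1)$, and $\omega/z-1$ runs through $k\smallsetminus\{-1\}$, so $\sum_z\chi(z(\omega-z))=-\chi(-1)$. Also $\sum_{z\ne0,\omega}\chi(z)=\sum_{z\neq0,\omega}\chi(\omega-z)=-\chi(\omega)=1$. Hence for $\delta=\pm1$ the number of $z$ with $\chi(z)=\delta$ and $\chi(\omega-z)=1$ is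
\[
\tfrac14\sum_{z\ne0,\omega}(1+\delta\chi(z))(1+\chi(\omega-z))=\tfrac14\big[q-1+\delta(1-\chi(-1))\big]\ge\tfrac{q-3}4\ge d-1.
\]
Choose $r$ with $1\le r\le d-1$ and $\chi(-1)^d(-1)^r=-1$: take $r=1$ if $\chi(-1)^d=1$, and $r=2$ otherwise, in which case $d$ is odd and $d\ge3$. Pick $r$ nonsquares and $d-r$ squares from these two sets as $z_3,\dots,z_N$. Then (C3) holds, and (C2) holds because $\varphi_0=\prod_{j\ge3}(-z_j)$.

The number of $x$ with $\chi(x)=\chi(\Phi(x))=1$ is $\frac14\sum(1+\chi(x))(1+\chi(\Phi(x)))$, summed over $x\ne0,z_3,\dots,z_N$. The four sums obtained by expanding are bounded below by $q-1-d$; by $-\sum_{j\ge3}\chi(z_j)=-(d-2r)\ge-(d-2)$; by $1-(d-1)\sqrt q$, using (F2) for $\Phi$ and $\chi(\Phi(0))=-1$; and by $-d\sqrt q$, using (F2) for $x\Phi$. So the number is at least $\frac14[q-(2d-1)\sqrt q-2d+2]$. For $\sqrt q\ge2d+3$ we have $q-(2d-1)\sqrt q\ge4(2d+3)\ge2d+6$, so there are at least two such $x$. Take them as $z_1,z_2$; they are nonzero and are not roots of $\Phi$.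
\end{proof}

From now on $F$ is as in Theorem~\ref{thm:main}, and $z_1,\dots,z_N,\omega\in\mathfrak o^\times$ are fixed units satisfying (C1)--(C3), with the $z_i$ distinct modulo $\varpi$.

\begin{lemma}\label{lem:split}
$V$ has Witt index $n$, so $G=\mathrm{SO}(V)$ is the split group $\mathrm{SO}_{2n+1}(F)$.
\end{lemma}

\begin{proof}
By the table in Section~\ref{sec:blocks}, the even residue form of $V$ has dimension $5+d$ and determinant $(-\epsilon)^3\prod\epsilon z_jD_j$ modulo squares, and the odd residue form has dimension $6+d$ and determinant $(-\epsilon)^{3+d}\prod D_j$; all products are over $j\ge3$. By (F3) and (F4) it suffices to show that the one of even dimension $2r$ satisfies $\chi((-1)^r\det)=1$. Put $\sigma=\chi(-1)$, so $\chi(-\epsilon)=-\sigma$. We have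
\[
\prod D_j=\prod z_j\cdot\prod(z_j-z_1)(z_j-z_2)\cdot\prod_{j\ne j'}(z_j-z_{j'})=\prod z_j\cdot\varphi_1\varphi_2\cdot(-1)^{d(d-1)/2}\prod_{j<j'}(z_j-z_{j'})^2,
\]
so $\chi(\prod D_j)=\chi(\prod z_j)\,\sigma^{d(d-1)/2}$ by (C1).

Let $d$ be even. The odd form has $r=3+d/2$. By (C2), $\chi(\prod z_j)=\chi(\varphi_0)=-1$, so $\chi(\prod D_j)=-\sigma^{d/2}$ and $\chi(\det)=(-\sigma)(-\sigma^{d/2})$. Hence $\chi((-1)^r\det)=\sigma^{3+d/2+1+d/2}=1$.

Let $d$ be odd. The even form has $r=(5+d)/2$, and $\chi(\det)=(-\sigma)\cdot(-1)^d\cdot\sigma^{(d-1)/2}=\sigma^{(d+1)/2}$. Hence $\chi((-1)^r\det)=\sigma^{d+3}=1$.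
\end{proof}

\section{The representation $\pi$}\label{sec:rep}

\subsection{Lattices}

The formula $g\mapsto\psi(\operatorname{tr}B(g-1))$ defines a character only on a group of elements close to $1$, and closeness has to be measured on a scale adapted to $B$. Since $Q_i(\beta_iv)=-y_iQ_i(v)$, the operator $B$ lowers $\frac12\operatorname{ord}Q_i$ by $\frac12$. So for $s\in\frac12\mathbb Z$ we put
\[
L_s=\{v\in V:\operatorname{ord}Q_i(v_i)\ge2s\ \text{ for all }i\},\qquad\operatorname{gr}_s=L_s/L_{s+1/2}=\bigoplus_i\operatorname{gr}_s(V_i).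
\]
By \eqref{eq:ord},
\[
L_0=\bigoplus_\nu\mathfrak of_\nu,\qquad L_{1/2}=\bigoplus_{\text{even}}\varpi\mathfrak of_\nu\oplus\bigoplus_{\text{odd}}\mathfrak of_\nu,\qquad L_{s+1}=\varpi L_s .
\]
From these coordinates one reads off, for $s,s'\in\{0,\frac12\}$ and then for all $s,s'$ by scaling,
\begin{equation}\label{eq:dual}
b(L_s,L_{s'})\subset\varpi^{\lceil s+s'\rceil}\mathfrak o,\qquad L_s=\{v:b(v,L_{1/2-s})\subset\varpi\mathfrak o\}.
\end{equation}
The form $\varpi^{-2s}b$ induces a form $\bar b_s$ on $\operatorname{gr}_s$ with values in $k$. On $\operatorname{gr}_0(V_i)$ and $\operatorname{gr}_{1/2}(V_i)$ it is the even, respectively odd, residue form of the table in Section~\ref{sec:blocks}; these are anisotropic.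

For $r\in\frac12\mathbb Z$ let $A_r=\{S\in\operatorname{End}V:SL_s\subset L_{s+r}\text{ for all }s\}$ and $\mathfrak a_r=A_r\cap\mathfrak g$. Then $A_rA_{r'}\subset A_{r+r'}$, $A_{r+1}=\varpi A_r$ and $B\in\mathfrak a_{-1/2}$. Each $A_r$ is stable under $*$: for $S\in A_r$ we have $b(S^*L_s,L_{1/2-s-r})\subset b(L_s,L_{1/2-s})\subset\varpi\mathfrak o$. In block form with respect to the even and the odd basis vectors,
\[
A_0=\begin{pmatrix}\mathfrak o&\varpi\mathfrak o\\\mathfrak o&\mathfrak o\end{pmatrix},\qquad A_{1/2}=\begin{pmatrix}\varpi\mathfrak o&\varpi\mathfrak o\\\mathfrak o&\varpi\mathfrak o\end{pmatrix}.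
\]
Hence $\operatorname{tr}A_{1/2}\subset\varpi\mathfrak o$ and $\{C\in\operatorname{End}V:\operatorname{tr}(CA_{1/2})\subset\varpi\mathfrak o\}=A_0$. For $C\in\mathfrak g$ we have $\operatorname{tr}(CS)=-\operatorname{tr}(CS^*)=\operatorname{tr}(C\cdot\frac12(S-S^*))$, and therefore
\begin{equation}\label{eq:tracedual}
\{C\in\mathfrak g:\operatorname{tr}(C\mathfrak a_{1/2})\subset\varpi\mathfrak o\}=\mathfrak a_0.
\end{equation}
We also record that for $B_1=B+C\in B+\mathfrak a_0$ and $j\ge1$,
\begin{equation}\label{eq:powers}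
B_1^j-B^j\in A_{-(j-1)/2},
\end{equation}
since this difference is a sum of products with at most $j-1$ factors $B$. In particular $\varpi B_1^2\equiv\varpi B^2$ modulo $A_{1/2}$, and $\varpi B^2\in A_0$ acts on $V_i$ by $z_i$.

\subsection{The character $\psi_B$ and its stabilizer}

Let $\Gamma=\{g\in G:gL_s=L_s\text{ for all }s\}$, a compact open subgroup, and let $K=G\cap(1+A_{1/2})$, the kernel of the action of $\Gamma$ on $\operatorname{gr}_0\oplus\operatorname{gr}_{1/2}$. It is an open normal subgroup of finite index. Put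
\[
\psi_B(g)=\psi(\operatorname{tr}B(g-1)),\qquad g\in K.
\]
This is a character, because $gh-1=(g-1)+(h-1)+(g-1)(h-1)$ and $\operatorname{tr}(BA_1)\subset\operatorname{tr}A_{1/2}\subset\varpi\mathfrak o$. To pass from $\mathfrak a_{1/2}$ to $K$ we use the Cayley transform $c(Z)=(1+\frac Z2)(1-\frac Z2)^{-1}$. For $Z\in\mathfrak a_{1/2}$ we have $(1-\frac Z2)^*=1+\frac Z2$, which gives $c(Z)c(Z)^*=1$ and $\det c(Z)=1$; and $c(Z)=1+Z(1-\frac Z2)^{-1}\in1+Z+A_1$. So $c(Z)\in K$, and $\psi(\operatorname{tr}D(c(Z)-1))=\psi(\operatorname{tr}DZ)$ for every $D\in A_{-1/2}$.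

Let $H$ be the stabilizer of $\psi_B$ in $\Gamma$; it contains $K$. We claim that
\begin{equation}\label{eq:H}
H=\{g\in\Gamma:gBg^{-1}-B\in\mathfrak a_0\}.
\end{equation}
Put $D=gBg^{-1}-B\in\mathfrak a_{-1/2}$. Then $g\in H$ if and only if $\psi(\operatorname{tr}D(x-1))=1$ for all $x\in K$. This holds if $D\in\mathfrak a_0$. Conversely, $x=c(Z)$ shows that the $\mathfrak o$-module $\operatorname{tr}(D\mathfrak a_{1/2})$ lies in $\ker\psi$, hence in $\varpi\mathfrak o$, and $D\in\mathfrak a_0$ by \eqref{eq:tracedual}.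

We shall induce from $H$, but we know the inducing representation only on $K$. The anisotropy of the residue forms makes this enough for the study of unipotent subgroups.

\begin{lemma}\label{lem:unip}
Every unipotent element of $H$ lies in $K$.
\end{lemma}

\begin{proof}
Let $h\in H$. By \eqref{eq:H} and \eqref{eq:powers}, $h\varpi B^2h^{-1}\equiv\varpi B^2$ modulo $A_{1/2}$. So on $\operatorname{gr}_s$ the image $\bar h$ commutes with the operator induced by $\varpi B^2$, whose eigenspaces are the $\operatorname{gr}_s(V_i)$, with the distinct eigenvalues $\bar z_i$. Thus $\bar h$ is an isometry of each $\operatorname{gr}_s(V_i)$. Suppose that $h$ is unipotent and that $\nu=\bar h-1$ is nonzero on $\operatorname{gr}_s(V_i)$. Choose $x$ with $w=\nu x\ne0$ and $\nu w=0$. Then $\bar hw=w$ and $\bar b_s(w,w)=\bar b_s(\bar hx,\bar hw)-\bar b_s(x,w)=0$, which contradicts anisotropy. So $\bar h=1$ on every $\operatorname{gr}_s$, and $h\in K$.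
\end{proof}

\subsection{Intertwining}

Irreducibility of the induced representation requires that no $g\notin H$ intertwine $\psi_B$. The point is that any single element $B_1$ of the coset $B+\mathfrak a_0$ determines the lattices $L_s$, in the same way as $B$ does.

\begin{lemma}\label{lem:rigid}
Let $B_1,B_2\in B+\mathfrak a_0$ and $g\in G$ with $gB_2g^{-1}=B_1$. Then $g\in H$.
\end{lemma}

\begin{proof}
Put $R_a=\varpi B_a^2\in A_0$ for $a=1,2$. These operators are conjugate and preserve $L_0$, so they have a common characteristic polynomial $f\in\mathfrak o[x]$. The space $L_0/\varpi L_0$ has a filtration with quotients $\operatorname{gr}_0$ and $\operatorname{gr}_{1/2}$, on which $R_a$ acts as $\varpi B^2$; hence $f\equiv\prod_i(x-z_i)^{\dim V_i}$ modulo $\varpi$. By Hensel's lemma $f=\prod_if_i$ with monic $f_i\equiv(x-z_i)^{\dim V_i}$, and the $f_i$ are pairwise comaximal in $\mathfrak o[x]$. Choose $\theta_i\in\mathfrak o[x]$ with $\theta_i\equiv1$ modulo $f_i$ and $\theta_i\equiv0$ modulo $f_j$ for $j\ne i$. Since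 $f_j(z_j)\in\varpi\mathfrak o$, we have $\theta_i(z_j)\equiv\delta_{ij}$ modulo $\varpi$.

Fix $a$ and put $\varepsilon_i=\theta_i(R_a)\in A_0$. By the Cayley--Hamilton theorem the $\varepsilon_i$ are orthogonal idempotents with sum $1$, so $L_s=\bigoplus_i(L_s\cap\varepsilon_iV)$. Modulo $A_{1/2}$ we have $\varepsilon_i\equiv\theta_i(\varpi B^2)\equiv\operatorname{pr}_i$, the projection onto $V_i$. Let $0\ne v\in\varepsilon_iV$ and let $s$ be such that $v\in L_s\smallsetminus L_{s+1/2}$. Then $v=\varepsilon_iv\in v_i+L_{s+1/2}$, so $v_i\in L_s\smallsetminus L_{s+1/2}$ and $\operatorname{ord}Q(v_i)=2s$. By \eqref{eq:dual}, $Q(v)\equiv Q(v_i)$ modulo $\varpi^{2s+1}$, so $\operatorname{ord}Q(v)=2s$. Therefore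
\[
L_s=\bigoplus_i\{v\in\theta_i(R_a)V:\operatorname{ord}Q(v)\ge2s\}\qquad(a=1,2).
\]
The isometry $g$ maps $\theta_i(R_2)V$ onto $\theta_i(R_1)V$, so $gL_s=L_s$ and $g\in\Gamma$. Then $g$ normalizes $\mathfrak a_0$, and $gBg^{-1}-B=(B_1-B)-g(B_2-B)g^{-1}\in\mathfrak a_0$. By \eqref{eq:H}, $g\in H$.
\end{proof}

\begin{lemma}\label{lem:intertwine}
If $g\in G$ and $\psi_B(gxg^{-1})=\psi_B(x)$ for all $x\in K\cap g^{-1}Kg$, then $g\in H$.
\end{lemma}

\begin{proof}
Let $Z\in\Lambda=\mathfrak a_{1/2}\cap g^{-1}\mathfrak a_{1/2}g$. Then $x=c(Z)$ lies in $K$ and $gxg^{-1}=c(gZg^{-1})$ lies in $K$, so $\psi(\operatorname{tr}(g^{-1}Bg-B)Z)=1$. As $\Lambda$ is an $\mathfrak o$-module, $\operatorname{tr}((g^{-1}Bg-B)\Lambda)\subset\varpi\mathfrak o$. For a lattice $M\subset\mathfrak g$ put $M^\#=\{C\in\mathfrak g:\operatorname{tr}(CM)\subset\varpi\mathfrak o\}$. Then $M^{\#\#}=M$ and $(M_1+M_2)^\#=M_1^\#\cap M_2^\#$, so $(M_1\cap M_2)^\#=M_1^\#+M_2^\#$. By \eqref{eq:tracedual}, $g^{-1}Bg-B=C_2-g^{-1}C_1g$ with $C_1,C_2\in\mathfrak a_0$,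 that is, $g(B+C_2)g^{-1}=B+C_1$. Apply Lemma~\ref{lem:rigid}.
\end{proof}

\subsection{Definition of $\pi$}

Fix an irreducible subrepresentation $\rho$ of $\operatorname{Ind}_K^H\psi_B$. Since $H$ normalizes $K$ and fixes $\psi_B$, the group $K$ acts on $\rho$ through $\psi_B$. Let
\[
\pi=\text{c-Ind}_H^G\rho
\]
be the space of compactly supported $f:G\to V_\rho$ with $f(hg)=\rho(h)f(g)$, with $G$ acting by right translation. Let $J\subset G$ be a closed subgroup and $\tau$ a smooth representation of $J$. Since $H$ is open, the double cosets $HgJ$ are open and $\pi|_J$ is the direct sum of the spaces of functions supported in one of them. The map $f\mapsto(x\mapsto f(gx))$ identifies such a space with $\text{c-Ind}_{J_g}^J\rho^g$, where $J_g=J\cap g^{-1}Hg$ and $\rho^g(x)=\rho(gxg^{-1})$. Frobenius reciprocity for the open subgroup $J_g$ of $J$ gives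
\begin{equation}\label{eq:mackey}
\operatorname{Hom}_J(\pi,\tau)=\prod_{g\in H\backslash G/J}\operatorname{Hom}_{J_g}(\rho^g,\tau).
\end{equation}

\begin{proposition}\label{prop:sc}
$\pi$ is irreducible and supercuspidal, and it has a generic $L$-parameter.
\end{proposition}

\begin{proof}
Take $J=H$ and $\tau=\rho$ in \eqref{eq:mackey}. If the factor for $g$ is nonzero, then restriction to $K\cap g^{-1}Kg$ shows that the hypothesis of Lemma~\ref{lem:intertwine} holds, so $g\in H$. Hence $\dim\operatorname{Hom}_H(\pi,\rho)=1$. Smooth representations of the compact group $H$ are semisimple, so $\rho$ occurs exactly once in $\pi|_H$, as the space $\pi_H$ of functions supported in $H$. Let $W\ne0$ be a subrepresentation of $\pi$. The $H$-map $W\to\rho$, $f\mapsto f(1)$, is nonzero because $W$ is stable under translation. So $W$ contains a copy of $\rho$, which must be $\pi_H$, and $\pi_H$ generates $\pi$. Thus $W=\pi$.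

For $f\in\pi$ and a linear form $\lambda$ on $V_\rho$, the function $g\mapsto\lambda(f(g))$ is a compactly supported matrix coefficient of $\pi$, nonzero for suitable $f,\lambda$. An irreducible smooth representation with such a coefficient is supercuspidal, and it is a discrete series since $G$ has trivial center. By (F1) the parameter of $\pi$ is bounded and its packet contains a generic member.
\end{proof}

\section{The criterion for $\mathcal J_X(V_\pi)\ne0$}\label{sec:criterion}

\begin{proposition}\label{prop:criterion}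
A nilpotent orbit $\mathcal O$ lies in $\mathrm{WF}(\pi)$ if and only if some element of $B+\mathfrak a_0$ degenerates to some $X\in\mathcal O$. In particular, $\underline p$ occurs for $\pi$ if and only if some element of $B+\mathfrak a_0$ degenerates to $\underline p$.
\end{proposition}

\begin{proof}
Apply \eqref{eq:mackey} with $J=U_X$ and $\tau=\psi_X$, and conjugate the factor for $g$ by $g$. This replaces the triple $(X,\hbar,Y)$ by its conjugate under $g$. So $\mathcal O\in\mathrm{WF}(\pi)$ if and only if there is a triple $(X,\hbar,Y)$ with $X\in\mathcal O$ and $\operatorname{Hom}_{U_X\cap H}(\rho,\psi_X)\ne0$. By Lemma~\ref{lem:unip}, $U_X\cap H=U_X\cap K$, on which $\rho$ acts through $\psi_B$. The condition on the triple is therefore $\psi_B=\psi_X$ on $U_X\cap K$.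

Here we use $p>2n$. Let $Z\in\mathfrak u$ and $\nu=\exp Z-1$; both are nilpotent operators on a space of dimension $2n+1$, so
\[
\nu=\sum_{j=1}^{2n}\frac{Z^j}{j!},\qquad Z=\sum_{j=1}^{2n}\frac{(-1)^{j-1}\nu^j}j,
\]
and all denominators are units. Hence $\exp Z\in K$ if and only if $Z\in\mathfrak a_{1/2}$, and then $\nu\equiv Z$ modulo $A_1$ and $\psi_B(\exp Z)=\psi(\operatorname{tr}BZ)$. The condition becomes $\psi(\operatorname{tr}(B-X)Z)=1$ for all $Z$ in the $\mathfrak o$-module $\mathfrak u\cap\mathfrak a_{1/2}$, that is,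
\begin{equation}\label{eq:cond}
\operatorname{tr}\big((B-X)(\mathfrak u\cap\mathfrak a_{1/2})\big)\subset\varpi\mathfrak o.
\end{equation}
The orthogonal complement of $\mathfrak u$ for the trace form is $\mathfrak u^\perp=\bigoplus_{i\le1}\mathfrak g_i^\hbar$. If $B-X\in\mathfrak a_0+\mathfrak u^\perp$, then \eqref{eq:cond} holds by \eqref{eq:tracedual}. Conversely, $\mathfrak a_{1/2}/(\mathfrak u\cap\mathfrak a_{1/2})$ is torsion-free, so $\mathfrak u\cap\mathfrak a_{1/2}$ is a direct summand, and the $\varpi\mathfrak o$-valued functional in \eqref{eq:cond} extends to $\mathfrak a_{1/2}$. By nondegeneracy of the trace form and \eqref{eq:tracedual}, the extension is $Z\mapsto\operatorname{tr}(CZ)$ with $C\in\mathfrak a_0$. Then $B-C-X$ annihilates $\mathfrak u\cap\mathfrak a_{1/2}$, which spans $\mathfrak u$. So \eqref{eq:cond} is equivalent to $B-C\in X+\bigoplus_{i\le1}\mathfrak g^\hbar_i$ for some $C\in\mathfrak a_0$.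
\end{proof}

\section{Two partitions that occur}\label{sec:occur}

To show that a partition occurs, it is enough that $B$ itself degenerates to it.

\begin{proposition}\label{prop:a}
The partition $[(2n-5)\,1^6]$ occurs for $\pi$.
\end{proposition}

\begin{proof}
Choose $v\in V$ with $Q_i(v_i)=-\epsilon\varpi/D_i$ for all $i$: use Lemma~\ref{lem:gram}(a) for $i=0$, Lemma~\ref{lem:gram}(b) for $i=1,2$, and $v_j=1$ for $j\ge3$. By \eqref{eq:even} and Lemma~\ref{lem:lagrange}(a), $b(v,B^{2m}v)=-\epsilon\varpi^{1-m}\sum_iz_i^m/D_i$ vanishes for $m<N$ and is nonzero for $m=N$. Apply Lemma~\ref{lem:sufficient} with $r=1$, $\ell_1=N=n-3$, and Proposition~\ref{prop:criterion}.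
\end{proof}

For $[(2n-7)\,7\,1]$ we need two vectors $v,u$ with $(\ell_1,\ell_2)=(N-1,3)$. By Lemma~\ref{lem:lagrange}(b), $D_iQ_i(v_i)$ must be the values of a polynomial of degree $1$, say $\varpi\epsilon(z-\omega)$, and $D_iQ_i(u_i)$ those of a polynomial $R$ of degree $N-3=d-1$. If we take $h_i(u_i,v_i)=\varpi\beta_i/D_i$, of norm $-\varpi z_i/D_i^2$, then the rank one condition in Lemma~\ref{lem:gram}(c) says that $\epsilon(z-\omega)R(z)+z$ vanishes at $z_3,\dots,z_N$. This polynomial has degree $d$, so it is $\tau\Phi(z)$, and setting $z=\omega$ gives $\tau=\omega/\Phi(\omega)$. This determines everything in terms of $\omega$.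

\begin{proposition}\label{prop:b}
The partition $[(2n-7)\,7\,1]$ occurs for $\pi$.
\end{proposition}

\begin{proof}
Put $\tau=\omega/\Phi(\omega)$. By (C3), $\tau\in\mathfrak o^\times$ and $\chi(\tau)=-1$. The polynomial $\tau\Phi(z)-z$ vanishes at $\omega$ and has degree $d$ because $d\ge2$, so
\[
R(z)=\frac{\tau\Phi(z)-z}{\epsilon(z-\omega)}
\]
is a polynomial of degree $d-1$. Put
\[
\eta_i=\frac{\varpi\epsilon(z_i-\omega)}{D_i},\quad\eta_i'=\frac{R(z_i)}{D_i}\quad(0\le i\le N),\qquad\gamma_i=\frac{\varpi\beta_i}{D_i}\quad(1\le i\le N).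
\]
Each $\eta_i$ has valuation $1$: the residue of $\omega$ is a nonsquare, so it differs from $0$ and from the residues of the squares $z_1,z_2$, and $\chi(\omega-z_j)=1$ for $j\ge3$. For $i\ge1$,
\begin{equation}\label{eq:delta}
\delta_i=\eta_i\eta'_i-\operatorname{Nm}\gamma_i=\varpi\tau\Phi(z_i)/D_i^2.
\end{equation}
We choose $v,u\in V$ with $Q_i(v_i)=\eta_i$ and $Q_i(u_i)=\eta'_i$ for all $i$, $h_i(u_i,v_i)=\gamma_i$ for $i\ge1$, and $b_0(u_0,v_0)=0$, block by block, using Lemma~\ref{lem:gram}.
\begin{itemize}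
\item $i=0$. Take $v_0\in Fe_2+Fe_3$ with $Q_0(v_0)=\eta_0$. Since $D_0=z_1z_2\varphi_0$, we have $\eta'_0=-\tau/(\epsilon\omega z_1z_2)$. As $\chi(\tau\omega)=1$ and $\chi(z_1z_2)=1$, we get $\chi(\eta'_0)=\chi(-\epsilon)$, and there is $u_0\in Fe_1$ with $Q_0(u_0)=\eta'_0$.
\item $i=1,2$. Take any $v_i$ with $Q_i(v_i)=\eta_i$. The vector $u_i$ exists if $-\delta_i\notin\mathcal N_i$. By \eqref{eq:delta} and \eqref{eq:norms} this means $\chi(-\tau\varphi_i)\ne\chi(-z_i)$, which holds because $\chi(\tau\varphi_i)=-1$ and $\chi(z_i)=1$ by (C1).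
\item $j\ge3$. Here $\eta_j=c_j(\omega-z_j)$, and $\omega-z_j$ is the square of a unit $v_j$ by (C3). Put $u_j=(\gamma_j/\eta_j)v_j$. Then $Q_j(u_j)=\operatorname{Nm}(\gamma_j)/\eta_j=\eta'_j$ because $\delta_j=0$.
\end{itemize}
We compute the moments with Lemma~\ref{lem:lagrange}(a). First, $b(v,B^{2m}v)=\epsilon\varpi^{1-m}\sum_iz_i^m(z_i-\omega)/D_i$ vanishes for $m<N-1$ and is nonzero for $m=N-1$. Second, $b(u,B^{2m}u)=\varpi^{-m}\sum_iz_i^mR(z_i)/D_i$ vanishes for $m<3$ and is nonzero for $m=3$, since $\deg R=N-3$. Third, by \eqref{eq:mixed}, $b(u,B^jv)=0$ for even $j$ because $\operatorname{Tr}(\beta_i^{j+1})=0$, and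
\[
b(u,B^{2m+1}v)=-\sum_{i\ge1}\varpi y_i^{m+1}/D_i=-\varpi^{-m}\sum_{i=0}^Nz_i^{m+1}/D_i=0\qquad(m\le N-2).
\]
So $b(u,B^jv)=0$, and hence $b(v,B^ju)=\pm b(u,B^jv)=0$, for all $j\le2N-2$. Lemma~\ref{lem:sufficient} needs this for $j\le\ell_1+\ell_2=N+2$, and $N+2\le2N-2$ because $N\ge4$. Thus $B$ degenerates to $[(2N-1)\,7\,1]=[(2n-7)\,7\,1]$.
\end{proof}

\section{Partitions that do not occur}\label{sec:notoccur}

Now we must treat an arbitrary $B_1\in B+\mathfrak a_0$. It need not preserve the blocks, but its moments have the same leading terms as those of $B$.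

\begin{lemma}\label{lem:leading}
Let $B_1\in B+\mathfrak a_0$, $u\in L_{s'}$, $v\in L_s$ and $j\ge0$ with $e=s+s'-j/2\in\mathbb Z$. Then $b(u,B_1^jv)\equiv b(u,B^jv)$ modulo $\varpi^{e+1}$.
\end{lemma}

\begin{proof}
For $j\ge1$, \eqref{eq:powers} gives $(B_1^j-B^j)v\in L_{s-(j-1)/2}$, and by \eqref{eq:dual} the difference of the moments lies in $\varpi^{\lceil e+1/2\rceil}\mathfrak o=\varpi^{e+1}\mathfrak o$.
\end{proof}

For $v\in L_s$ let $\bar v_i$ be the class of $v_i$ in $\operatorname{gr}_s(V_i)$. For $u,v\in L_s$, Lemma~\ref{lem:leading} and \eqref{eq:even} give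
\begin{equation}\label{eq:resmoment}
b(u,B_1^{2m}v)=0\ \Longrightarrow\ \sum_{i=0}^Nz_i^m\,\bar b_s(\bar u_i,\bar v_i)=0\ \text{ in }k.
\end{equation}
Every nonzero vector can be multiplied by a power of $\varpi$ so that it lies in $L_s\smallsetminus L_{s+1/2}$ with $s\in\{0,\frac12\}$; we call it \emph{normalized of level $s$}. For such $v$ some $\bar v_i$ is nonzero, and then $\bar b_s(\bar v_i,\bar v_i)\ne0$ by anisotropy. Below, $z_i,D_i,D'_i,\varphi_i,\epsilon$ also denote the residues in $k$.

\begin{proposition}\label{prop:bound}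
Every partition that occurs for $\pi$ has $p_1\le2N+1=2n-5$.
\end{proposition}

\begin{proof}
Suppose that $B_1\in B+\mathfrak a_0$ degenerates to $\underline p$ with $p_1-1>2N$. By Lemma~\ref{lem:necessary}(a) there is a normalized $v$ with $b(v,B_1^{2m}v)=0$ for $0\le m\le N$. By \eqref{eq:resmoment} and Lemma~\ref{lem:lagrange}(b), $\bar b_s(\bar v_i,\bar v_i)=0$ for all $i$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:excluded}
The partition $[(2n-5)\,5\,1]$ does not occur for $\pi$.
\end{proposition}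

\begin{proof}
Suppose that $B_1\in B+\mathfrak a_0$ degenerates to $[(2N+1)\,5\,1]$. Take $v,u$ as in Lemma~\ref{lem:necessary}(b) with $A=B_1$ and $\ell=N$, normalized of levels $s$ and $s'$. Put $\bar\eta_i=\bar b_s(\bar v_i,\bar v_i)$ and $\bar\eta'_i=\bar b_{s'}(\bar u_i,\bar u_i)$.

\emph{Step 1: the vector $v$.} By \eqref{eq:resmoment}, $\sum_iz_i^m\bar\eta_i=0$ for $0\le m<N$, so
\begin{equation}\label{eq:t}
\bar\eta_i=t/D_i\quad(0\le i\le N)\qquad\text{with }t\in k^\times.
\end{equation}
In particular all $\bar v_i$ are nonzero.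

\emph{Step 2: orthogonality.} The classes of $u$ and $v$ can be compared directly only if they have the same level. Otherwise we compare $u$ with $Bv$.

If $s=s'$, put $w=v$. The moments $b(u,B_1^{2m}v)$ vanish for $0\le m\le N$, so \eqref{eq:resmoment} and Lemma~\ref{lem:lagrange}(b) give $\bar b_{s'}(\bar u_i,\bar w_i)=0$ for all $i\ge0$.

If $s\ne s'$, then $s+s'=\frac12$. Put $w=\varpi^{2s'}Bv\in L_{s-1/2+2s'}=L_{s'}$. From $Q_i(w_i)=-z_i\varpi^{4s'-1}Q_i(v_i)$ and $2s'-1=-2s$ we get
\begin{equation}\label{eq:w}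
\bar b_{s'}(\bar w_i,\bar w_i)=-z_i\bar\eta_i\ne0\qquad(i\ge1).
\end{equation}
For $0\le m\le N-1$ we have $b(u,B_1^{2m+1}v)=0$, so Lemma~\ref{lem:leading} with $e=-m$ shows that
\[
b(u,B^{2m+1}v)=\varpi^{-m}\sum_{i=1}^Nz_i^m\,\varpi^{-2s'}b_i(u_i,w_i)
\]
lies in $\varpi^{1-m}\mathfrak o$. These are $N$ equations $\sum_{i\ge1}z_i^m\bar b_{s'}(\bar u_i,\bar w_i)=0$ at the $N$ points $z_1,\dots,z_N$, so $\bar b_{s'}(\bar u_i,\bar w_i)=0$ for all $i\ge1$. No condition at $i=0$ is obtained.

\emph{Step 3: the vector $u$.} For $j\ge3$ the space $\operatorname{gr}_{s'}(V_j)$ is an anisotropic line and $\bar w_j\ne0$, so $\bar u_j=0$ in both cases. The moments $b(u,u)=b(u,B_1^2u)=0$ give $\sum_{i\le2}z_i^m\bar\eta'_i=0$ for $m=0,1$. Lemma~\ref{lem:lagrange}(b) for the points $z_0,z_1,z_2$ gives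
\begin{equation}\label{eq:tprime}
\bar\eta'_i=t'/D'_i\quad(i=0,1,2)\qquad\text{with }t'\in k^\times.
\end{equation}
So $\bar u_0,\bar u_1,\bar u_2$ are nonzero, and $\chi(\bar\eta_i\bar\eta'_i)=\chi(tt'\varphi_i)$ for $i\le2$ since $D_i=D_i'\varphi_i$. We shall use the last part of (F4) in this form: if $x,y$ are nonzero orthogonal vectors of an anisotropic plane over $k$ with form $\bar b$, then $\chi(-\bar b(x,x)\bar b(y,y))=-1$.

\emph{Step 4: the case $s=s'$.} In the plane $\operatorname{gr}_s(V_1)$ we get $\chi(-tt'\varphi_1)=-1$. The nonzero orthogonal vectors $\bar u_0,\bar v_0$ cannot lie in the anisotropic line $\operatorname{gr}_0(V_0)$, so $s=\frac12$, and the plane $\operatorname{gr}_{1/2}(V_0)$ gives $\chi(-tt'\varphi_0)=-1$. Hence $\chi(\varphi_0)=\chi(\varphi_1)$, which contradicts (C1) and (C2).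

\emph{Step 5: the case $s\ne s'$.} In the plane $\operatorname{gr}_{s'}(V_1)$, \eqref{eq:w} gives $\chi(z_1tt'\varphi_1)=-1$, so $\chi(tt')=-1$ by (C1). Next we determine $s$ and $\chi(t)$ from the lines $\operatorname{gr}_s(V_j)$, $j\ge3$, which represent $t/D_j$ by \eqref{eq:t}. If $s=0$, the form is $\langle\epsilon z_j/D_j\rangle$, so $\chi(z_j)=\chi(\epsilon t)$ for all $j\ge3$, which contradicts (C2). So $s=\frac12$, the form is $\langle-\epsilon/D_j\rangle$, and $\chi(t)=\chi(-\epsilon)$. Hence $\chi(t')=-\chi(-\epsilon)$. Now $s'=0$ and $\bar u_0$ lies in the line $\operatorname{gr}_0(V_0)$ with form $\langle-\epsilon\rangle$, so $\chi(\bar\eta'_0)=\chi(-\epsilon)$. But \eqref{eq:tprime} gives $\bar\eta'_0=t'/(z_1z_2)$, so $\chi(\bar\eta_0')=\chi(t')=-\chi(-\epsilon)$ by (C1). This is a contradiction.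
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

By Lemma~\ref{lem:split} and Proposition~\ref{prop:sc}, $\pi$ is an irreducible supercuspidal representation of the split group $\mathrm{SO}_{2n+1}(F)$ with generic $L$-parameter.

(1) The partition $\underline p_{n-3}=[(2n-5)\,1^6]$ occurs by Proposition~\ref{prop:a}, and $\underline p_\ell$ does not occur for $\ell>n-3$ by Proposition~\ref{prop:bound}. So $\ell_0(\pi)=n-3$.

(2) The partition $\underline p'=[(2n-7)\,7\,1]$ occurs by Proposition~\ref{prop:b}. Let $\underline p\ge\underline p'$ be an orthogonal partition that occurs. Then $2n-7\le p_1\le2n-5$ by Proposition~\ref{prop:bound}, and $p_1+p_2\ge2n$. If $p_1+p_2=2n+1$, then $\underline p=[p_1\,p_2]$ with $p_2>0$ has exactly one even part, of multiplicity one, so it is not orthogonal. Hence $\underline p=[p_1\,(2n-p_1)\,1]$. If $p_1=2n-6$, then $2n-6\ge8$ and $6$ are distinct even parts of multiplicity one, which is again impossible. If $p_1=2n-5$, then $\underline p=[(2n-5)\,5\,1]$, which is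 excluded by Proposition~\ref{prop:excluded}. So $p_1=2n-7$ and $\underline p=\underline p'$. Thus $\underline p'\in\mathrm{WF}(\pi)^{\max}$.

(3) The partition $[(2n-5)\,1^6]$ is dominated by some member of $\mathrm{WF}(\pi)^{\max}$. Its largest part is at least $2n-5$, hence equal to $2n-5$ by Proposition~\ref{prop:bound}. \qed

\begin{remark}
The hypotheses enter as follows. The bound $p>2n$ is used for the exponential and the logarithm in Proposition~\ref{prop:criterion}; elsewhere only $p\neq2$ is needed. The bound $q\ge(2n-7)^2$ is used only in Lemma~\ref{lem:points}, which is why it can be replaced by an explicit choice of points for $\mathbb Q_{23}$. The condition $n\ge7$ gives $d\ge2$, which is needed for the second half of (C2), for $\deg R=d-1$ and for the inequality $N+2\le2N-2$ in Proposition~\ref{prop:b}; it also rules out $[(2n-6)\,6\,1]$ in part (2). For $n=6$ the parts $2n-7,7,1$ and the parts $2n-5,5,1$ form the same partition $[7\,5\,1]$, so the scheme of the proof has no counterpart there.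
\end{remark}

\begin{thebibliography}{9}

\bibitem{Arthur}
Arthur, \emph{The Endoscopic Classification of Representations}, 2013.

\bibitem{ESI}
\emph{Wavefront Sets, Local Descents and Spectrum},
\texttt{https://www.esi.ac.at/uploads/\allowbreak 2c9d9c29-7e90-4927-8154-c363bfac5232.pdf}

\end{thebibliography}
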